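# The coloring game on the hypercube needs fewer than $n+1$ colors when $n$ is large

## 1. The game on $Q_1$, $Q_2$ and $Q_3$

Alice and Bob alternately color the vertices of a finite graph $G$ with colors from $[k]=\{1,\dots,k\}$. Alice moves first, and adjacent vertices must never receive the same color. Alice wins if all vertices are eventually colored. Bob wins if at some point before all vertices are colored the player to move has no legal move. The game chromatic number $\chi_g(G)$ is the least $k$ for which Alice has a winning strategy.

An uncolored vertex *sees* the colors on its neighbors. Call it *dead* if it sees all $k$ colors. A dead vertex is never colored, and the game is finite, so once a dead vertex exists Bob wins. Conversely, if the player to move is stuck, every uncolored vertex is dead. So the whole fight is about dead vertices.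

The hypercube $Q_n$ has vertex set $\{0,1\}^n$, and two vertices are adjacent if and only if they differ in exactly one coordinate. It is $n$-regular. With $n+1$ colors no vertex can be dead, so $\chi_g(Q_n)\le n+1$ at no cost. A conjecture, which we take from "Research Project Report" (https://rsuir-library.rsu.ac.th/bitstream/123456789/2486/1/SIRIWAN%20WASUKREE1.pdf), says that $\chi_g(Q_n)=n+1$. We are asked to prove or disprove this equality for every positive integer $n$.

**Proposition 1.** $\chi_g(Q_1)=2$ and $\chi_g(Q_2)=3$.

**Proof.** The upper bounds are the bound $n+1$. With one color, the neighbors of Alice's first vertex are dead after her first move, so Bob wins for $n=1$ and $n=2$. With two colors on $Q_2$, which is a 4-cycle, Bob gives the vertex opposite to Alice's vertex the other color. Both remaining vertices now see both colors. $\square$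

**Example 1 ($Q_3$ by hand).** Here too $n$ colors are not enough. One color fails as before. With two colors, let Alice play $000:=1$. Bob plays $011:=2$, and $001$ is dead. With three colors, by symmetry Alice plays $000:=1$. Bob answers $111:=1$. The six remaining vertices form the cycle $001,011,010,110,100,101$, and each is adjacent to $000$ or to $111$, so each sees color $1$. Alice must color one of them with $2$ or $3$. Bob takes a vertex at distance two from it on the cycle and gives it the other one of the colors $2,3$. This is legal, since the only colored neighbor of that vertex has color $1$. The vertex between the two now sees $1,2,3$. So $\chi_g(Q_3)=4$.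

What changes for large $n$? With $k=n$ colors, a vertex dies only if all its $n$ neighbors are colored with pairwise distinct colors. In $Q_2$ and $Q_3$, Bob reaches this after one or two well-placed moves. In a large cube he needs many moves around the same vertex, and a single repeated color among the neighbors saves that vertex forever. On the other hand, there are $2^n$ vertices to watch, one move of Bob shortens the lists of up to $n$ vertices, and Alice makes one move at a time. We shall see that Alice is fast enough, with room to spare.

## 2. Linear savings above, a logarithm below

**Theorem 1.** Let $\kappa=\frac1{6\cdot10^6}$. There is $n_0$ such that for all $n\ge n_0$ Alice wins on $Q_n$ with $k=\lceil(1-\kappa)n\rceil$ colors. Hence $\chi_g(Q_n)\le\lceil(1-\kappa)n\rceil\le n<n+1$ for all $n\ge n_0$.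

So the statement "$\chi_g(Q_n)=n+1$ for every positive integer $n$" is false. It fails for all but finitely many $n$, and $\limsup_n\chi_g(Q_n)/n\le1-\frac1{6\cdot10^6}<1$.

**Theorem 2.** For all $n\ge31$, $\chi_g(Q_n)>\log_3\big(2(\sqrt n-1)\big)$. In particular $\chi_g(Q_n)\to\infty$.

Theorem 2 is not needed for the disproof. The constants are not optimized, $n_0$ is not made explicit, and neither the exact value of $\chi_g(Q_n)$ nor the least $n$ for which the conjecture fails is determined here. Sections 3–9 prove Theorem 1, and Section 10 proves Theorem 2.

## 3. Lists, repeats, and pairs at distance two

Write $N(v)$ for the neighborhood, $d$ for the distance, $B(v,r)$ for the closed ball, and $S_2(v)=\{z:d(v,z)=2\}$. We use two facts about $Q_n$. It is bipartite, so two neighbors of the same vertex are never adjacent. Two distinct vertices have exactly $2$ common neighbors if their distance is $2$, and none otherwise. Also $|B(v,6)|\le(n+1)^6$, since every vertex of the ball is reached in six steps, each of which stays put or flips one coordinate.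

**Definition (lists and repeats).** In a given position, $C(v)$ is the set of colors on $N(v)$ and $L(v)=[k]\setminus C(v)$. For uncolored $v$, the legal colors are those in $L(v)$. The number of *repeats* at $v$ is the number of colored neighbors of $v$ minus $|C(v)|$.

The set $L(v)$ never grows, and a move decreases $|L(v)|$ by at most $1$. The number of repeats never decreases. It grows by $1$ exactly when a neighbor of $v$ receives a color already in $C(v)$.

If $|L(v)|$ is tiny and $k$ is close to $n$, then almost all neighbors of $v$ are colored, and almost all their colors are distinct. A vertex in danger therefore has few repeats, and the proof of Theorem 1 plays against this.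

The constants are, once and for all,
$$\eta=\tfrac1{3000},\quad \kappa=\delta=\tfrac1{6\cdot10^6},\quad \lambda=\kappa+\delta=\tfrac{\eta}{1000},\quad \rho=\tfrac1{20},\quad \varepsilon=\tfrac1{150},\quad q=10^6,\quad q_0=2q-1,$$
and $k=\lceil(1-\kappa)n\rceil\le n$. Throughout Sections 4–9, $n$ is sufficiently large in terms of these constants.

## 4. Emergency replies and sparse flags

The first plan of a sensible player is to wait until a list becomes short and then protect that vertex. Let us make this precise and see what it needs.

**Definition (flags, the set $M$, counted moves).** After each move, every uncolored unflagged $v$ with $|L(v)|\le\delta n$ becomes *flagged*, forever. When $v$ is flagged, $v$ and all its currently uncolored neighbors are put into a set $M$, which never shrinks. Initially nothing is flagged and $M=\emptyset$. A move is *counted* if the vertex it colors was not in $M$ just before the move. Otherwise it is *uncounted*.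

Before the flagging move, $|L(v)|\ge\lfloor\delta n\rfloor+1$, and a move costs at most one color. So at the moment of flagging $|L(v)|=\lfloor\delta n\rfloor$, and just before the flagging move $|L(v)|=\lfloor\delta n\rfloor+1$.

**Example 2.** Take $Q_3$ with three colors and, for illustration, flag at $|L(v)|\le1$. After $000:=1$ and $011:=2$, the vertices $001$ and $010$ see $1,2$ and are flagged together. The vertices $100$ and $111$ see one color, and $101$ and $110$ see none. The uncolored neighbors of $001$ and $010$ are $101$ and $110$, so $M=\{001,010,101,110\}$. Bob's killing moves are $101:=3$ and $110:=3$, both in $M$.

**Definition (emergency and regular turns).** If Bob's last move colored a vertex $y$ having a neighbor that is uncolored and was flagged before that move, Alice has an *emergency turn*, and she colors such a neighbor with any legal color. All her other turns, including the first, are *regular*.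

On its own this plan stops at the following point. One move of Bob at $y$ may take a color from many flagged neighbors of $y$, and Alice rescues only one of them. A given flagged $v$ may be passed over each time in favor of another flagged vertex of $B(v,2)$. If $B(v,2)$ contains very many flagged vertices, nothing prevents Bob from attacking $v$ again and again. If it contains only boundedly many, $v$ loses only boundedly many colors, and $\lfloor\delta n\rfloor$ colors in reserve are plenty. So we need

**Property (D).** Every ball $B(x,3)$ contains at most $q_0$ flagged vertices (colored or not).

Of the regular moves we assume for now only this rule, which the strategy of Section 6 will obey.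

**Rule (R).** Every regular move colors a vertex outside $M$, or colors a flagged vertex, or is made at a time when no uncolored vertex is flagged.

**Lemma 1.** Let Alice play emergency turns as above and regular turns according to (R). If (D) has held in all positions up to and including the current one, then every uncolored vertex has a legal color.

**Proof.** If $v$ is uncolored and unflagged, then $|L(v)|>\delta n\ge1$. Let $v$ be uncolored and flagged. We count the neighbors of $v$ colored after $v$ was flagged. All of them entered $M$, at the latest when $v$ was flagged.

Bob's moves: each move of Bob at such a neighbor $y$ triggers an emergency, because $v$ itself is uncolored and was flagged before that move. Alice replies at a flagged neighbor of $y$. As $v$ is still uncolored now, this is a flagged vertex of $B(v,2)$ different from $v$, and different replies color different vertices. By (D) there are at most $q_0-1$ replies. At most one reply is still pending. So Bob made at most $q_0$ such moves.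

Alice's moves: her emergency turns color flagged vertices. By (R), a regular move made while $v$ is uncolored and flagged colors a vertex outside $M$ or a flagged vertex, and the former is not one of the neighbors we count. So the vertices of $N(v)$ she colored after the flagging are flagged, and by (D) there are at most $q_0-1$ of them.

Hence $|L(v)|\ge\lfloor\delta n\rfloor-q_0-(q_0-1)=\lfloor\delta n\rfloor-2q_0+1\ge1$ for large $n$. $\square$

So if (D) always holds, Alice's strategy can always be carried out, nobody is ever stuck, and all vertices get colored. It remains to choose the regular moves so that (D) holds. The next lemma says that emergencies do not disturb any bookkeeping that looks only at counted moves.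

**Lemma 2.** Between two consecutive regular turns at most one counted move is made, and it is made by Bob.

**Proof.** Suppose Bob's move at $y$ triggers an emergency. Then $y$ was uncolored when one of its neighbors was flagged, so $y\in M$ before the move, and the move is uncounted. The emergency reply colors a flagged vertex, which lies in $M$, so it is uncounted too. Hence only Bob's last move before the next regular turn can be counted. $\square$

## 5. Weights on clusters instead of vertices

To prevent a vertex from being flagged, Alice must create repeats around it. A natural way to watch exponentially many vertices with one move per turn is a potential. Each vertex gets a weight that grows exponentially when Bob spoils something there and drops by a factor $e^{-1}$ when Alice makes a repeat there. She always moves where the weight is largest, the total never increases much, and so no single weight can exceed about the initial total.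

Here is why a potential over single vertices is not enough. What Bob spoils at $v$ (Section 6) is a pair consisting of a neighbor $u$ of $v$ and a color. There are at most $nk\le n^2$ such pairs, each spoiled at most once. We charge $\rho/n$ in the exponent for each, so the exponent at $v$ is at most $\rho n$. Section 7 needs $8\rho e^{8\rho}\le1-e^{-1}$ for Alice's gain to pay for Bob's damage, and this forces $8\rho<0.42$, since $0.42\,e^{0.42}>0.639>1-e^{-1}$. So the weight of one vertex is below $e^{0.0525n}$. The initial total is $2^n=e^{0.69\ldots n}$. Thus no contradiction can arise, however badly $v$ is treated.

Property (D) shows the way out: Alice need not protect every vertex, only prevent $2q$ flagged vertices in one ball. So put weights on clusters of $q$ nearby vertices. The exponents of the $q$ members add up, while the number of clusters is still only $2^n$ times a polynomial in $n$.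

**Definition (families).** $\mathcal F$ is the set of all $F\subset V(Q_n)$ with $|F|=q$ and diameter at most $6$. Put $U_F=\{u:|N(u)\cap F|=1\}$, and for $u\in U_F$ let $v_F(u)$ be the unique element of $N(u)\cap F$.

Choosing one element of $F$ and then the others in the ball of radius $6$ around it gives
$$|\mathcal F|\le2^n(n+1)^{6q}.\tag{1}$$
If $v\in F$ and $u\in N(v)\setminus U_F$, then $u$ is a common neighbor of $v$ and another element of $F$. Hence
$$|N(v)\setminus U_F|\le2(q-1)\qquad(v\in F).\tag{2}$$
So restricting to $U_F$ costs almost nothing. It guarantees that each $u\in U_F$ concerns only one member of $F$.

**Example 3.** Pretend $q=2$ and take $F=\{000,110\}$ in $Q_3$. The common neighbors $100$ and $010$ are not in $U_F$. We get $U_F=\{001,111\}$ with $v_F(001)=000$ and $v_F(111)=110$. For $v=000$ the set $N(v)\setminus U_F$ has size $2=2(q-1)$.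

## 6. Chances, good moves, and Alice's regular turns

A repeat at $v$ is made by giving an uncolored neighbor of $v$ a color already in $C(v)$. We name the opportunities to do so.

**Definition (active, chance).** A vertex $v$ is *active* if it is uncolored and unflagged. A *chance* of an active $v$ is a pair $(u,c)$ with $u\in N(v)$ uncolored, $u\notin M$, $c\in L(u)$ and $c\in C(v)$.

The condition $c\in C(v)$, once true, stays true. The other conditions ($v$ active, $u$ uncolored, $u\notin M$, $c\in L(u)$), once false, stay false. So a chance that ceases to be one never returns.

**Example 4.** In $Q_3$ with three colors and no flags, play $100:=1$. For $v=000$, both $(010,1)$ and $(001,1)$ are chances. Alice can use the first by $010:=1$, and then $v$ has two colored neighbors and one color, that is, one repeat. Bob can destroy $(010,1)$ by $010:=2$. With $011:=1$ he destroys both chances at once, because $010$ and $001$ are the two common neighbors of $000$ and $011$.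

When $v$ is about to be flagged, it has few uncolored neighbors and few repeats. So nearly all chances it ever had were destroyed. If it had many, Alice can arrange (first potential) that many destroyed chances force many repeats. So it remains to make sure that vertices have many chances, and for this Alice colors a vertex $u$ with a color that many other neighbors of $v$ can still take. The next definitions describe when such a color exists.

**Definition (fresh, early, running).** A vertex $u$ is *fresh* if it is uncolored, $u\notin M$ and $|C(u)|\le k/4$. A vertex $v$ is *early* if at least $n/2$ of its neighbors are fresh. It is *running* if it is uncolored and early.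

Each of these properties, once lost, is lost forever, and the same is true of being active. Example: in $Q_8$ with $k=8$ and no flags, a fresh vertex is an uncolored one that sees at most $2$ colors. If exactly four neighbors of $v$ are colored and nothing else is, the other four neighbors of $v$ are fresh and $v$ is early. When a fifth neighbor is colored, $v$ ceases to be early.

Alice's regular turns alternate in type A, B, A, B, …, beginning with A. *$A$-times* and *$B$-times* are the positions just before turns of type A and type B. Type A uses chances, and type B creates them. Each regular turn is either *idle* or *non-idle*, as specified below. The weights used by the strategy depend only on moves already made, so we may define the bookkeeping first.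

**Definition (mature).** A chance existing just before a move is *mature* if it was already a chance at the most recent $A$-time. For a move of type A, that $A$-time is the position just before it.

**Definition (first weight).** For $F\in\mathcal F$ and $v\in F$, counting only moves before which $v$ is active:

* $e_F(v)$ is the number of non-idle type-A moves $u:=c$ with $u\in U_F\cap N(v)$ such that $(u,c)$ was a chance of $v$ before the move. Such moves are called *hits*.
* $\ell_F(v)$ is the number of mature chances $(u,c')$ of $v$ with $u\in U_F$ that are *lost at counted moves*. At a counted move $x:=c$ the lost ones are (i) $(x,c')$ with $c'\ne c$, and (ii) $(u,c)$ with $u\in N(x)$.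

Let $w_1(F)=\exp\sum_{v\in F}\big(\frac\rho n\ell_F(v)-e_F(v)\big)$ and $\Phi_1=\sum_{F\in\mathcal F}w_1(F)$.

**Definition (good move).** A non-idle type-B move $u:=c$ is *good for* $v\in N(u)$ if, before it, $v$ is running and at least $n/10$ vertices $u'\in N(v)\setminus\{u\}$ are fresh with $c\in L(u')$.

For instance, a non-idle type-B move $u:=c$ in a cube where no vertex within distance $3$ of $u$ is colored or in $M$ would be good for every $v\in N(u)$: all other $n-1$ neighbors $u'$ of $v$ are fresh with full lists. Right after it, each such pair $(u',c)$ is a chance of $v$, provided no flag is set by that move.

**Definition (second weight).** For $F\in\mathcal F$ and $v\in F$, counting only moves before which $v$ is running: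

* $a_F(v)$ is the number of moves at vertices $u\in U_F$ that are good for $v$.
* $s_F(v)$ measures the loss of freshness near $v$. Each counted move $x:=c$ with $x\ne v$ contributes $n$ if $x\in N(v)\cap U_F$ and $x$ was fresh before it. It also contributes $1$ for each $u\in N(v)\cap N(x)\cap U_F$ that was fresh before it.

Let $w_2(F)=\exp\sum_{v\in F}\big(\frac\varepsilon ns_F(v)-a_F(v)\big)$ and $\Phi_2=\sum_{F\in\mathcal F}w_2(F)$.

**Alice's regular turns.**

* Type A. For uncolored $u\notin M$ and $c\in L(u)$ let
$$K(u,c)=\sum\{w_1(F):\ u\in U_F,\ (u,c)\text{ is a chance of }v_F(u)\},\qquad K=\max K(u,c),$$
where the maximum of an empty set is $0$. If $K>0$, Alice colors a maximizing $u$ with the corresponding $c$. Otherwise she makes an idle move.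
* Type B. For fresh $u$ let $W_u=\sum\{w_2(F):u\in U_F,\ v_F(u)\text{ running}\}$, and let $W^*$ be the maximum of $W_u$ over fresh $u$. If a fresh vertex exists and $W^*>0$, she takes a fresh $u$ with $W_u=W^*$ and colors it with the color given by Lemma 4 below. Otherwise she makes an idle move.
* Idle move. Color any uncolored vertex outside $M$. If there is none, color an uncolored flagged vertex. If there is none either, color any uncolored vertex.

Non-idle moves color vertices outside $M$, because fresh vertices are outside $M$. Hence rule (R) holds, and non-idle moves are counted. From an $A$-time to the next there are two regular moves and two intervals as in Lemma 2. So there are at most $4$ counted moves, and the same holds from a $B$-time to the next.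

## 7. Destroyed chances are paid for by repeats

We show that $\Phi_1$ stays bounded. So a family cannot suffer many destroyed chances without many hits. We use $e^\tau-1\le\tau e^\tau$ for $\tau\ge0$.

**Lemma 3.** As long as the play is legal and Alice follows her strategy, $\Phi_1\le2|\mathcal F|$ at all times.

**Proof.** Initially $\Phi_1=|\mathcal F|$. Uncounted moves do not change $\Phi_1$, since non-idle type-A moves are counted.

**Step 1: the exponent of one family grows by at most $2\rho$ at a counted move.** Let the move be $x:=c$. Losses of type (i) for $F$ occur only if $x\in U_F$, they all belong to $v_F(x)$, and there are at most $k-1$ of them. In type (ii), $v=x$ is impossible: $c$ is legal at $x$, so $c\notin C(x)$, while a chance $(u,c)$ of $v$ requires $c\in C(v)$. So $v\ne x$ and $v,x$ have the common neighbor $u$, hence $d(v,x)=2$, and each $v\in F$ has at most $2$ such losses. Thus $F$ has at most $n+2q\le2n$ losses, and its exponent grows through $\ell$ by some $\tau_F\le\frac\rho n\cdot2n=2\rho$.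

**Step 2: the total increase over one period is below $0.6K$.** Fix an $A$-time with value $K$ and follow the play up to the next $A$-time. Chances that are mature at a move of this period were chances at the fixed $A$-time. Before the last of the at most $4$ counted moves, each weight has grown since the $A$-time by a factor at most $e^{6\rho}$, by Step 1 (hits only lower weights). Take a pair $(u,c')$ and consider the current total weight of the families $F$ with $u\in U_F$ for which $(u,c')$ is a mature chance of $v_F(u)$. All these families were counted in $K(u,c')$ at the $A$-time, so this total is at most $e^{6\rho}K(u,c')\le e^{6\rho}K$.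

At a counted move $x:=c$, only the pairs $(x,c')$ with $c'\ne c$ and $(u,c)$ with $u\in N(x)$ can be lost. These are at most $k-1+n\le2n$ pairs. A pair $(u,c')$ with $u\in U_F$ contributes to the losses of $F$ only through $v_F(u)$. Summing the loss counts over families, pair by pair, gives
$$\sum_Fw_1(F)(e^{\tau_F}-1)\le e^{2\rho}\sum_Fw_1(F)\tau_F\le e^{2\rho}\cdot\frac\rho n\cdot2n\cdot e^{6\rho}K=2\rho e^{8\rho}K.\tag{3}$$
At most $4$ counted moves give a total increase of at most $8\rho e^{8\rho}K=0.4\,e^{0.4}K<0.6K$.

**Step 3: Alice's hit outweighs this.** If $K>0$, her type-A move $u:=c$ is a hit exactly for the families counted in $K(u,c)=K$, each through $v_F(u)$ only. It multiplies their weights by an extra factor $e^{-1}$, a decrease of $(1-e^{-1})K>0.63K$. We apply this factor first. The bounds of Step 2 remain valid, since the reduced weights are smaller. If $K=0$, then, as all weights are positive, no pair $(u,c')$ with $u\in U_F$ for some $F\in\mathcal F$ was a chance of $v_F(u)$ at the $A$-time. So none is a mature chance in this period, and there is no increase.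

**Step 4: conclusion.** $\Phi_1$ does not increase from one $A$-time to the next, and it equals $|\mathcal F|$ at the first turn, which is an $A$-time. Within a period it grows by a factor at most $e^{4\cdot2\rho}=e^{0.4}<2$. $\square$

## 8. Lost freshness is paid for by good moves

The same scheme for type B needs one more ingredient, namely that a single color is good for a fixed fraction of the weight at $u$.

**Lemma 4.** At a type-B turn with chosen fresh $u$ there is $c\in L(u)$ such that the move $u:=c$ is good for $v_F(u)$ for families $F$ of total weight at least $W^*/10$, among those counted in $W_u=W^*$.

**Proof.** First we fix one running $v\in N(u)$ and show that a tenth of the colors are good for it. Let $\mu_c$ be the number of fresh $u'\in N(v)\setminus\{u\}$ with $c\in L(u')$. Fresh vertices have lists of size at least $\frac{3k}4$, so $|L(u)\cap L(u')|\ge\frac{3k}4+\frac{3k}4-k=\frac k2$ for fresh $u'$. Since $v$ is early, it has at least $\frac n2-1$ fresh neighbors other than $u$, and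
$$\sum_{c\in L(u)}\mu_c=\sum_{u'}|L(u)\cap L(u')|\ge\Big(\frac n2-1\Big)\frac k2.$$
As $|L(u)|\le k$, the average of $\mu_c$ over $L(u)$ is at least $\frac n4-\frac12\ge\frac n5$. Let $p$ be the fraction of $c\in L(u)$ with $\mu_c\ge\frac n{10}$. Since $\mu_c\le n$, we get $\frac n5\le pn+\frac n{10}$, so $p\ge\frac1{10}$.

Now we average over families. For each $F$ counted in $W_u$, the vertex $v_F(u)$ is running, so $u:=c$ is good for $v_F(u)$ for at least a tenth of the colors $c\in L(u)$. Hence the average over $c\in L(u)$ of the total weight of the families for which it is good is at least $W^*/10$, and some $c$ attains at least the average. $\square$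

**Lemma 5.** As long as the play is legal and Alice follows her strategy, $\Phi_2\le2|\mathcal F|$ at all times.

**Proof.** Initially $\Phi_2=|\mathcal F|$. Uncounted moves do not change $\Phi_2$, since good moves are non-idle and hence counted.

**Step 1: the exponent of one family grows by at most $2\varepsilon$ at a counted move.** A counted move at $x$ gives $F$ at most $n$ from $x$ itself (only through $v_F(x)$). Each $v\in F$ with $v\ne x$ gets at most $2$ from common neighbors of $v$ and $x$. So the growth through $s$ is some $\tau_F\le\frac\varepsilon n(n+2q)\le2\varepsilon$.

**Step 2: the total increase over one period is below $0.06\,W^*$.** Fix a $B$-time with value $W^*$ (put $W^*=0$ if no vertex is fresh). Until the next $B$-time the sets of fresh and of running vertices only shrink. Before the last of the at most $4$ counted moves, weights have grown by a factor at most $e^{6\varepsilon}$. So for every currently fresh $u$ the current value of $W_u$ is at most $e^{6\varepsilon}W^*$. A counted move at $x$ contributes to $F$ the amount $n$ only if $x$ is fresh, $x\in U_F$ and $v_F(x)$ is running. It contributes $1$ for a fresh $u\in N(x)$ only if $u\in U_F$ and $v_F(u)$ is running. Hence it increases $\Phi_2$ by at most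
$$e^{2\varepsilon}\frac\varepsilon n\Big(nW_x[x\text{ fresh}]+\sum_{u\in N(x)\text{ fresh}}W_u\Big)\le e^{2\varepsilon}\frac\varepsilon n(n+n)e^{6\varepsilon}W^*=2\varepsilon e^{8\varepsilon}W^*,\tag{4}$$
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Over the period this is at most $8\varepsilon e^{8\varepsilon}W^*<0.06\,W^*$.

**Step 3: the good move outweighs this.** If $W^*>0$, then by Lemma 4 the type-B move multiplies families of total weight at least $W^*/10$ by an extra factor $e^{-1}$, or a smaller one. This is a decrease of at least $(1-e^{-1})W^*/10>0.063\,W^*$. As before, we apply this factor first. If $W^*=0$, there is no increase, by (4).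

**Step 4: conclusion.** $\Phi_2$ does not increase from one $B$-time to the next. Before the first $B$-time there are at most $2$ counted moves, and within a period at most $4$. So $\Phi_2\le e^{6\cdot2\varepsilon}|\mathcal F|=e^{0.08}|\mathcal F|<2|\mathcal F|$. $\square$

## 9. A crowded ball contradicts one of the two potentials

We now prove that (D) always holds. Suppose it first fails after some move, and let $T^-$ be the position before that move. (D) held up to $T^-$, so by Lemma 1 Alice could follow her strategy until then, and Lemmas 3 and 5 hold in $T^-$. After that move some ball $B(x,3)$ contains at least $q_0+1=2q$ flagged vertices. For each such $v$ let $P_v$ be the position just before the move at which $v$ was flagged. Then $P_v$ is not later than $T^-$, and $v$ is active in $P_v$ and in all earlier positions.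

**Step 1: what a vertex looks like just before it is flagged.** In $P_v$ the following bounds hold. The first two also hold in every earlier position, because $M$ only grows.

First,
$$|N(v)\cap M|\le3q_0.\tag{5}$$
By (D), at most $q_0$ neighbors of $v$ are flagged. Every other neighbor in $M$ is adjacent to a flagged vertex $v''$. Here $v''\ne v$, because $v$ is unflagged, so $d(v,v'')=2$. There are at most $q_0$ such $v''$, each accounting for at most $2$ neighbors of $v$.

Second,
$$|S_2(v)\cap M|\le q_0(n+1).\tag{6}$$
These vertices are flagged or adjacent to flagged vertices, and the flagged vertices involved lie in $B(v,3)$. Each of these at most $q_0$ flagged vertices accounts for itself and its $n$ neighbors.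

Third, $|L(v)|=\lfloor\delta n\rfloor+1$ in $P_v$, so $|C(v)|=k-\lfloor\delta n\rfloor-1\ge(1-\lambda)n-1$. Since $v$ has at least $|C(v)|$ and at most $n$ colored neighbors,
$$v\text{ has at most }\lambda n+1\text{ uncolored neighbors and at most }\lambda n+1\text{ repeats in }P_v.\tag{7}$$

By (7), $v$ is not early in $P_v$, because fresh vertices are uncolored. Let $a(v)$ be the number of moves that are good for $v$. Before each of them $v$ is early, so all of them are completed by $P_v$.

**Step 2: choice of the family.** Among the at least $2q$ flagged vertices of $B(x,3)$, at least $q$ satisfy $a(v)<\eta n$ or at least $q$ satisfy $a(v)\ge\eta n$. Let $F$ consist of $q$ vertices of one such kind. Since $F\subset B(x,3)$, it has diameter at most $6$, so $F\in\mathcal F$.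

**Step 3: the case $a(v)<\eta n$ for all $v\in F$.** We show that much freshness was lost near each $v$ while few good moves were made, so that $w_2(F)$ is too large.

Fix $v\in F$. Initially $v$ is early. Let $R$ be the position right after $v$ ceases to be early. Then $R$ is not later than $P_v$, so $v$ is running before every move made up to $R$. In $R$ more than $n/2$ neighbors of $v$ are not fresh. Let $X$ be the set of those lying in $U_F\setminus M$, with $M$ taken in $R$. By (2) and (5), $|X|\ge\frac n2-3q_0-2q$. For $u\in X$ consider the move at which $u$ ceased to be fresh. Since $u\notin M$, one of two things happened.

* The vertex $u$ was colored while fresh. This is a counted move, and it contributes $n\ge\frac k4$ to $s_F(v)$.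
* $|C(u)|$ exceeded $\frac k4$ with $u$ uncolored. Then more than $\frac k4$ neighbors $x$ of $u$ were colored up to and including this move, each while $u$ was fresh. Here $x\ne v$, because $v$ is uncolored, so $x\in S_2(v)$. Each counted such move contributes $1$ to $s_F(v)$ for this $u$.

The uncounted moves in the second item are at vertices $x\in M\cap S_2(v)$, and each concerns at most $2$ vertices $u\in N(v)$. By (6), at most $2q_0(n+1)$ contributions are lost in this way. Therefore
$$s_F(v)\ge\Big(\frac n2-3q_0-2q\Big)\frac k4-2q_0(n+1)\ge\frac{n^2}{10}$$
for large $n$, because the leading coefficient is at least $\frac{1-\kappa}8>\frac1{10}$. Since $a_F(v)\le a(v)<\eta n$, the contribution of $v$ to the exponent of $w_2(F)$ in $T^-$ is at least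
$$\frac{\varepsilon n}{10}-\eta n=\frac n{1500}-\frac n{3000}=\frac n{3000}.$$
Summing over the $q=10^6$ members, $w_2(F)\ge e^{qn/3000}\ge e^n$ in $T^-$. For large $n$, by (1), $e^n>2\cdot2^n(n+1)^{6q}\ge2|\mathcal F|$, because $e>2$. This contradicts Lemma 5.

**Step 4: the case $a(v)\ge\eta n$ for all $v\in F$.** We show that each $v$ had about $\eta n^2/10$ chances, that nearly all of them were lost while mature and at counted moves, and that few hits were made. So $w_1(F)$ is too large.

**Step 4a: many good moves bring a new color.** Fix $v\in F$. Call a good move $u_i:=c_i$ (for $v$) *new* if $c_i\notin C(v)$ before it. Each good move that is not new creates a repeat at $v$. So by (7) there are at least $(\eta-\lambda)n-1$ new good moves, and their colors $c_i$ are distinct. For each $i$ let $S_i$ be the set of the at least $n/10$ vertices $u'\in N(v)\setminus\{u_i\}$ that were fresh with $c_i\in L(u')$ before the move.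

**Step 4b: the pairs we follow are chances that disappear.** Consider the pairs $(u',c_i)$ with $u'\in S_i\cap U_F$ such that in $P_v$ we have $u'\notin M$, $u'$ is colored, and its color is not $c_i$. Just after the move $u_i:=c_i$ such a pair is a chance of $v$. Indeed $v$ is active, because this position is not later than $P_v$. The vertex $u'$ is uncolored and not in $M$. We have $c_i\in C(v)$ now. Finally $c_i$ is still in $L(u')$, since $u'$ and $u_i$ are both neighbors of $v$ and hence not adjacent. In $P_v$ the pair is not a chance, as $u'$ is colored. Since $u'\notin M$ and $v$ is active up to $P_v$, it ceased to be a chance in one of two ways.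

* The vertex $u'$ was colored with a color different from $c_i$. This is a counted move, since $u'\notin M$, and it is of the form (i).
* Some $x\in N(u')$ was colored with $c_i$ while $u'$ was uncolored. Here $x\ne v$ as $v$ is uncolored, so $x\in S_2(v)$. If the move is counted, the loss is of the form (ii). The move is uncounted only if $x\in M\cap S_2(v)$. Each such $x$ has one color, hence belongs to one $i$ (the $c_i$ are distinct), and it has at most $2$ neighbors in $N(v)$. By (6), this concerns at most $2q_0(n+1)$ pairs in total.

**Step 4c: at most two pairs per $i$ are lost too soon.** Suppose the loss occurs at a counted move. If there was an $A$-time after the move $u_i:=c_i$ and not later than the position just before the loss, the pair was a chance at the most recent such $A$-time, so it is mature. Otherwise the loss happens after the type-B move $u_i:=c_i$ and before the next regular turn, which is of type A. In that interval at most one counted move is made, by Lemma 2. A single move at $x$ destroys in the ways above at most $2$ chances of $v$ with color $c_i$: at most one if $x\in N(v)$, namely $(x,c_i)$, and at most two if $x\in S_2(v)$. So for each $i$ at most $2$ pairs are lost at counted moves while not mature.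

**Step 4d: counting.** For each $i$, at most $2q$ vertices of $S_i$ lie outside $U_F$ by (2), at most $3q_0$ lie in $M$ in $P_v$ by (5), and at most $\lambda n+1$ are uncolored in $P_v$ by (7). A pair with $u'\in S_i$ in which $u'$ has color $c_i$ in $P_v$ has $u'\ne u_i$, and $u_i$ also has color $c_i$. For one $i$ the number of such pairs is at most the number of neighbors of $v$ with color $c_i$ minus $1$. As the $c_i$ are distinct, the total over all $i$ is at most the number of repeats at $v$, hence at most $\lambda n+1$. Each remaining pair that is lost while mature at a counted move is counted in $\ell_F(v)$. Pairs with different $i$ are different, and a chance is lost only once. Therefore, already by $P_v$,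
$$\ell_F(v)\ge\big((\eta-\lambda)n-1\big)\Big(\frac n{10}-\lambda n-3-2q-3q_0\Big)-(\lambda n+1)-2q_0(n+1)\ge\frac{\eta n^2}{12}$$
for large $n$. The $3$ combines the $1$ from $\lambda n+1$ with the $2$ from Step 4c. For the last inequality use $\eta-\lambda=0.999\,\eta$, $\frac1{10}-\lambda>0.0999$ and $0.999\cdot0.0999>\frac1{12}$.

**Step 4e: few hits, and the contradiction.** Each hit counted in $e_F(v)$ gives a neighbor of $v$ a color already in $C(v)$, so it creates a repeat at $v$. The move at which $v$ gets flagged decreases $|L(v)|$, so it brings a new color to $v$ and is not a hit. After it, $v$ is not active, and no hits are counted. So all hits counted in $T^-$ were made by $P_v$, and by (7), $e_F(v)\le\lambda n+1=\frac{\eta n}{1000}+1$. The contribution of $v$ to the exponent of $w_1(F)$ in $T^-$ is at least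
$$\frac{\rho\eta n}{12}-\frac{\eta n}{1000}-1=\eta n\Big(\frac1{240}-\frac1{1000}\Big)-1\ge0.003\,\eta n=10^{-6}n$$
for large $n$. Summing over the $q=10^6$ members, $w_1(F)\ge e^{10^{-6}qn}=e^n>2\cdot2^n(n+1)^{6q}\ge2|\mathcal F|$ for large $n$, which contradicts Lemma 3.

Both cases are impossible, so (D) always holds. By Lemma 1 nobody is ever stuck, and Alice wins with $k=\lceil(1-\kappa)n\rceil$ colors. This proves Theorem 1. $\blacksquare$

## 10. Bob's staged attack around one vertex

We prove Theorem 2. Let $n\ge4$ and $k\ge2$ with
$$3^{k-2}\le\frac{2(\sqrt n-1)}9.\tag{8}$$
We show that Bob wins with $k$ colors. He prepares many neighbors $v_i$ of one vertex $y$ and teaches them the colors $1,2,\dots,k$ one after the other. Each move at distance $2$ from $y$ teaches a color to two of them, while Alice can remove at most one of them per move.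

**Step 1: the arena.** After Alice's first move at $x_0$, Bob picks $y$ with $d(x_0,y)\ge4$ and colors it $1$, which is legal. Put $v_i=y+e_i$, $z_{ij}=y+e_i+e_j$ and $w_{ijl}=y+e_i+e_j+e_l$ for distinct indices, where $e_i$ is the $i$th unit vector and addition is modulo $2$. None of these is $x_0$, because they are at distance at most $3$ from $y$. From now on Bob colors only vertices $z_{ij}$, until some uncolored vertex sees all $k$ colors.

Call a pair $ij$ *bad* if $z_{ij}$ or some $w_{ijl}$ is colored. Each of these Bob moves makes at most $1$ pair bad. Each Alice move after $x_0$ makes at most $3$ pairs bad (namely $ij,il,jl$ if she colors $w_{ijl}$) and colors at most one $v_i$. The neighbors of $z_{ij}$ are $v_i$, $v_j$ and the $w_{ijl}$. So if $ij$ is not bad and $v_i,v_j$ are uncolored, then $z_{ij}$ and all its neighbors are uncolored, and every color is legal at $z_{ij}$.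

**Step 2: the sizes of the stages.** Let $a=3\sqrt n+3$, $n_1=n-1$ and $n_{l+1}=\lceil(n_l-a)/3\rceil$. We show that $n_1>n_2>\dots>n_{k-1}\ge a$. From
$$n_{l+1}+\frac a2\ge\frac{n_l-a}3+\frac a2=\frac13\Big(n_l+\frac a2\Big)$$
we get $n_{k-1}\ge3^{-(k-2)}(n-1)-\frac a2$. Since $\frac{2(\sqrt n-1)}9=\frac{2(n-1)}{9(\sqrt n+1)}=\frac{2(n-1)}{3a}$, condition (8) gives $3^{-(k-2)}(n-1)\ge\frac{3a}2$, so $n_{k-1}\ge a$. Moreover $n_{l+1}\le\frac{n_l-a}3+1\le\frac{n_l}3$, because $a\ge3$. If some $n_l$ with $l\le k-1$ were at most $0$, all later ones would be too, contradicting $n_{k-1}\ge a>0$. So all of $n_1,\dots,n_{k-1}$ are positive, and $n_{l+1}\le\frac{n_l}3<n_l$.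

**Step 3: the stages.** Stage $l$ ($1\le l\le k-1$) starts, with Bob to move, with a set $I_l$ of $n_l$ indices such that each $v_i$, $i\in I_l$, is uncolored and sees the colors $1,\dots,l$. After Bob's move at $y$ and Alice's reply, which colors at most one $v_i$, a suitable $I_1$ exists, since every $v_i$ is adjacent to $y$. In stage $l$, while possible, Bob takes $i,j\in I_l$ not yet used in this stage, with $v_i,v_j$ uncolored and $ij$ not bad, and colors $z_{ij}$ with $l+1$. Then $i,j$ are used. Alice replies to each move. If she is stuck, Bob has won.

**Step 4: there are never too many bad pairs.** Stage $l$ has at most $n_l/2$ Bob moves. Since $n_{l+1}\le n_l/3$, Bob makes at most $\frac12\cdot\frac32n=\frac34n$ such moves overall. Alice makes at most one reply to each, plus her reply to $y$. So at most $\frac34n+3\big(\frac34n+1\big)=3n+3$ pairs are ever bad. A set of $m\ge a$ indices has at least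
$$\binom m2\ge\frac{a(a-1)}2=\frac{(3\sqrt n+3)(3\sqrt n+2)}2=4.5n+7.5\sqrt n+3>3n+3$$
pairs, so one of them is not bad. Hence a stage ends only when fewer than $a$ unused $i\in I_l$ with $v_i$ uncolored remain.

**Step 5: each stage feeds the next.** Suppose Bob made $r$ moves in stage $l$, hence Alice $r$ moves. Then $I_l$ consists of $2r$ used indices, at most $r$ unused ones with $v_i$ colored, and fewer than $a$ others. So $n_l\le3r+a$, and $r\ge(n_l-a)/3$. As $r$ is an integer, $r\ge n_{l+1}$. Each used $v_i$ was uncolored when used, and Alice colored at most $r$ of them in this stage. So at least $2r-r=r$ of the used indices still have $v_i$ uncolored. These see $1,\dots,l+1$, since $v_i$ is adjacent to $z_{ij}$. Hence for $l\le k-2$ a set $I_{l+1}$ of size $n_{l+1}$ can be chosen.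

**Step 6: the kill.** Since $n_{k-1}\ge a$, by Step 4 Bob can make a move in stage $k-1$, coloring some $z_{ij}$ with $k$. After it the uncolored vertex $v_i$ sees all $k$ colors. It can never be colored, so Bob wins.

**Step 7: from (8) to the theorem.** With one color Bob wins, since no neighbor of $x_0$ can ever be colored. Condition (8) is inherited by every smaller $k'\ge2$. Let $n\ge31$ and $k=\lfloor\log_3(2(\sqrt n-1))\rfloor$. Then $2(\sqrt n-1)\ge9$, so $k\ge2$, and $3^k\le2(\sqrt n-1)$ is exactly (8). Hence Alice has no winning strategy with at most $k$ colors, and $\chi_g(Q_n)\ge k+1>\log_3(2(\sqrt n-1))$. $\blacksquare$
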